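\title{Prime semiadequate diagrams represent prime links}

\begin{abstract}
We prove that a connected, reduced, prime, semiadequate link diagram with at least one crossing represents a prime link. More generally, a connected, reduced, semiadequate diagram with at least one crossing represents a non-split, nontrivial link, and cutting the diagram along its visible decomposing curves yields a decomposition of the link into prime factors. The proof reduces a decomposing sphere to an arc in the all-$A$ state surface, and then analyzes cancellation in a word in the free fundamental group of the complement of that surface.
\end{abstract}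

\section{Introduction}\label{sec:intro}

\subsection*{Prime links and prime diagrams}
We work in the PL (or smooth) category. A link $L\subset S^3$ is \emph{split} if some $2$-sphere in $S^3\setminus L$ separates components of $L$. It is \emph{prime} if it is non-split, it is not the unknot, and every $2$-sphere meeting $L$ transversely in exactly two points bounds a ball that meets $L$ in a single unknotted arc.

Let $D\subset S^2$ be a link diagram. Its \emph{edges} are the components of $D$ minus the crossings, its \emph{faces} are the components of $S^2\setminus D$, and near a crossing the complement of $D$ consists of four \emph{sectors}. A crossing $c$ is \emph{nugatory} if some simple closed curve meets $D$ only at $c$ and passes there from one sector to the opposite one. Equivalently, two opposite sectors at $c$ lie in the same face. The diagram is \emph{reduced} if it has no nugatory crossing. A connected diagram is \emph{prime} if every simple closed curve meeting $D$ transversely in exactly two points, neither of them a crossing, bounds on one side a disk containing no crossing.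

A curve $\gamma$ as in the last definition is the equator of a sphere that meets the link in two points. So primeness of $D$ is the condition of primeness of $L$, tested only on those spheres that are visible in the diagram. It can be decided by inspection, whereas primeness of $L$ concerns all spheres in $S^3$. For arbitrary diagrams the visible spheres do not suffice. Let $D_0$ consist of two round circles meeting in two points, one circle passing over the other at both crossings. It is connected; it is reduced, since its four faces are the four sectors at either crossing; and it is prime, since no two of its four edges have the same pair of adjacent faces. Its link is split. The question is for which classes of diagrams nothing of this kind is hidden.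

\subsection*{Semiadequate diagrams}
At a crossing, rotate the overstrand counterclockwise until it covers the understrand; it sweeps out two opposite sectors. The \emph{$A$-smoothing} replaces the crossing by two disjoint arcs so that these two sectors are joined, and the \emph{$B$-smoothing} joins the other two. Smoothing every crossing in the first way gives the \emph{$A$-state}, a collection of disjoint \emph{state circles}. Each crossing is recorded by a short segment, its \emph{trace}, that joins the two arcs which replaced it (Figure~\ref{fig:markers}). The diagram is \emph{$A$-adequate} if no trace joins a state circle to itself; $B$-adequacy is defined in the same way; and $D$ is \emph{semiadequate} if it is $A$-adequate or $B$-adequate. Passing to the mirror image exchanges $A$ and $B$ and preserves all other notions above.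

Connected, reduced, prime diagrams with at least one crossing represent prime links if they are alternating (Menasco) or positive (Cromwell, Ozawa). Both classes are semiadequate. In a connected alternating diagram the $A$-state circles are the boundaries of the faces of one checkerboard color, and a trace joins two opposite sectors of that color; if it joins a circle to itself, the crossing is nugatory. In a positive diagram the $A$-smoothing respects the orientation, so each trace lies to the right of one of its two arcs and to the left of the other, while a trace with both ends on one oriented circle lies on one side of it. The diagram $D_0$, on the other hand, is not semiadequate: each of its two states is a single circle. This suggests that semiadequacy is the property behind the two results, and it leads to the following question, posed as Question~5.3 in \cite{adeq}: \emph{does a prime semiadequate diagram always represent a prime link?} The answer is yes.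

\begin{theorem}\label{thm:main}
Let $D\subset S^2$ be a connected, reduced, prime, semiadequate diagram with at least one crossing. Then its link $L$ is prime.
\end{theorem}

\begin{theorem}\label{thm:decomp}
Let $D$ be a connected, reduced, semiadequate diagram with at least one crossing, prime or not, representing a link $L$. Then $L$ is non-split and not the unknot, and $L$ is prime if and only if $D$ is prime. Moreover, cutting $D$ repeatedly along simple closed curves that meet $D$ in two points and have crossings on both sides, until all pieces are prime, gives diagrams of the factors in a decomposition of $L$ as a connected sum of prime links.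
\end{theorem}

None of the hypotheses of Theorem~\ref{thm:main} can be dropped. A disconnected diagram represents a split link; $D_0$ satisfies everything except semiadequacy; and the one-crossing diagram of the unknot is connected, prime and semiadequate, but not reduced.

\subsection*{The method}
Cap the $A$-state circles with disks and join the disks by a half-twisted band at each crossing. The result is a surface $F$ with boundary $L$, and $\pi_1(S^3\setminus F)$ is free: a loop is recorded by the word that lists the faces of $D$ through which it goes down and comes up. A first word computation shows that an essential curve of $F$ stays essential when pushed off $F$. Cut-and-paste then shows that $L$ is non-split and that a decomposing sphere may be assumed to meet $F$ in a single arc $\alpha$. The loop $\gamma_\alpha$ running closely around $\alpha$ in the sphere is null-homotopic in $S^3\setminus F$, so its word cancels completely. The difficulty is to control where the cancellation starts. After the words are refined by means of the blocks of certain plane graphs, cancellation has to start in two places, it cannot start along the sides of $\alpha$, and at an endpoint it forces $\alpha$ to begin parallel to $L$. If $\alpha$ crosses as few bands as possible,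 it follows that $\alpha$ is parallel in $F$ to a subarc of $L$, and the sphere is trivial. Example~\ref{ex:torus} carries out the computation for the $(2,\pm n)$ torus links, and Example~\ref{ex:hopf} shows why blocks enter.

\subsection*{Standing hypothesis}
In Sections~\ref{sec:state}--\ref{sec:spheres}, $D$ is a connected, reduced, $A$-adequate diagram with at least one crossing, and $L$ is its link; by the mirror symmetry this is no loss of generality. Primeness of $D$ is assumed only where it is stated, and it is used only through Lemma~\ref{lem:prime}.

\section{The $A$-state and its trees}\label{sec:state}

Let $H\subset S^2$ be the union of the state circles and the traces. It is connected because $D$ is, and distinct trace ends are distinct points. We use the following terms.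
\begin{itemize}
\item \emph{Regions} are the components of $S^2$ minus the state circles. Each trace $e$ lies in one region $R(e)$. Each circle is adjacent to exactly two regions, its two \emph{sides}.
\item \emph{Faces} are the components of $S^2\setminus H$. They correspond to the faces of $D$, they are open disks, and each lies in one region.
\item \emph{Arcs} are the components of the state circles minus the trace ends. They correspond to the edges of $D$. If $a$ is an arc of a circle $C$ and $X$ is a side of $C$, then $f_X(a)$ denotes the face in $X$ adjacent to $a$.
\end{itemize}

\begin{lemma}\label{lem:prime}
Let $D$ be prime. If two arcs $a,a'$ have the same pair of adjacent faces, then $a=a'$.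
\end{lemma}

\begin{proof}
The two faces at an arc lie in different regions, so they are distinct. Join a point of $a$ to a different point of $a'$ by a simple path in each of the two faces. The union is a simple closed curve that crosses $D$ once in $a$ and once in $a'$, so it bounds a disk without crossings. In this disk $D$ is a $1$-manifold with two boundary points. It has no closed component, because $D$ is connected and has a crossing. So it is a single crossingless path from $a$ to $a'$, and $a$ and $a'$ are the same edge of $D$.
\end{proof}

\subsection*{Blocks}
We recall what we need about a finite connected graph $G$ without loops and without bridges; parallel edges are allowed, and two parallel edges form a cycle. The relation ``equal or on a common cycle'' is an equivalence relation on edges, and its classes, together with their endpoints, are the \emph{blocks} of $G$. A block has degree at least $2$ at each of its vertices, it remains connected when one vertex is removed, and two blocks share at most one vertex. The \emph{block--vertex graph}, whose nodes are the vertices and the blocks of $G$, a vertex being adjacent to the blocks that contain it, is a tree. If $G$ is embedded in the sphere, then every face of a block $B$, regarded as an embedded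 graph on its own, is bounded by a cycle; an edge is a bridge if and only if it has the same face on both sides; the dual $G^*$ is connected, $G^{**}=G$, and a set of edges is a cycle in one of $G,G^*$ if and only if it is a \emph{bond} in the other. Here a bond is the set of edges joining the two parts of a partition of the vertex set into two connected parts.

Let $G_A$ be the graph whose vertices are the state circles and whose edges are the traces. For a region $R$, collapse each boundary circle of $R$, together with the disk behind it, to a point. The traces in $R$ become the edges of a graph $G_R$ embedded in a sphere, whose faces are the faces of $H$ in $R$. As an abstract graph, $G_R$ is a subgraph of $G_A$.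

\begin{lemma}\label{lem:graphs}
The graphs $G_A$ and $G_R$ are connected and have no loops and no bridges. The traces of a cycle of $G_A$ lie in one region, so the blocks of $G_A$ are the blocks of the graphs $G_R$. Every state circle carries at least two trace ends.
\end{lemma}

\begin{proof}
The graph $G_A$ is connected because $H$ is, and $G_R$ is connected because its faces are disks. There are no loops by $A$-adequacy. If a trace were a bridge of $G_R$, the two sectors on either side of it would be opposite sectors in one face, and the crossing would be nugatory. So every trace lies on a cycle of some $G_R$, and $G_A$ has no bridge either. Let $e,e'$ be consecutive edges of a cycle of $G_A$, with common vertex $C$. The traces of the cycle and its circles other than $C$ form a connected set that meets $C$ only in the ends of $e$ and $e'$; hence $e$ and $e'$ lie on the same side of $C$, and $R(e)=R(e')$. Finally, every circle carries a trace end, since $G_A$ is connected and has an edge, so it is a vertex of a block and has degree at least $2$.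
\end{proof}

This is the place where adequacy and reducedness enter: they are what makes the theory of blocks available. Write $B(e)$ for the block containing the trace $e$, $R(B)$ for the region containing the traces of $B$, and $V(B)$ for the set of circles that are vertices of $B$. A region without traces has one boundary circle and one face.

Two trees organize the argument. The first one controls how a path in $G_A$ returns to a circle or to a block: it is the \emph{circle tree} $\mathcal T$, the block--vertex tree of $G_A$. The second one measures how far apart two faces of a region are. For a region $R$, the \emph{face tree} $T_R$ has as nodes the faces and the blocks of $G_R$, a face $f$ being adjacent to a block $B$ if $f$ is incident to an edge of $B$. If $R$ has no traces, $T_R$ is a single node.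

\begin{lemma}\label{lem:facetree}
$T_R$ is a tree.
\end{lemma}

\begin{proof}
In any connected graph, two edges $e\ne e'$ of a cycle $Z$ lie in a common bond. Indeed, $Z\setminus\{e,e'\}$ consists of two vertex-disjoint paths; adding the remaining vertices one at a time, each to a part that contains one of its neighbors, we obtain a partition of the vertex set into two connected parts, and both $e$ and $e'$ join the two parts. Apply this to $G_R$ and to $G_R^*$: two edges lie on a common cycle of $G_R$ if and only if they lie on a common cycle of $G_R^*$. A loop is a cycle with one edge and a bridge is a bond with one edge, so $G_R^*$ also has no loops and no bridges. Thus the blocks of $G_R$ and $G_R^*$ have the same edge sets, and $T_R$ is the block--vertex tree of $G_R^*$.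
\end{proof}

We say that a block $B$ of $G_R$ \emph{separates} two faces of $G_R$ if they lie in different components of $T_R-B$, that is, if $B$ lies on the geodesic (the unique non-backtracking path) of $T_R$ between them. Two distinct faces $f,f'$ adjacent to $B$ are joined by the geodesic $f,B,f'$. For $C\in V(B)$, the ends of the edges of $B$ cut $C$ into at least two open intervals, the \emph{$B$-corners} of $C$; every arc of $C$ lies in one of them. The next lemma translates separation in the tree into the position of arcs on a circle.

\begin{lemma}\label{lem:sep}
Let $B$ be a block of $G_R$, let $C$ be a circle with side $R$, and let $y,y'$ be arcs of $C$.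
\begin{itemize}
\item[(a)] $B$ separates two faces of $G_R$ if and only if they lie in different faces of $B$.
\item[(b)] If $C\in V(B)$, then $B$ separates $f_R(y)$ and $f_R(y')$ if and only if $y$ and $y'$ lie in different $B$-corners.
\item[(c)] If $B$ separates $f_R(y)$ and $f_R(y')$, then $C\in V(B)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $f,f'$ lie in one face $\phi$ of $B$. Join them by a path in $\phi$ that avoids the vertices of $G_R$ and is transverse to the edges. Each edge crossed belongs to a block $B'\ne B$, and the faces before and after the crossing are adjacent to $B'$. So $f$ and $f'$ are connected in $T_R-B$. For the converse it suffices to treat two faces $f_1,f_2$ adjacent to a block $B'\ne B$. The block $B'$, with its common vertex with $B$ removed if there is one, is connected and disjoint from $B$, so it lies in one face $\phi$ of $B$. As $f_1,f_2$ are incident to edges of $B'$, they lie in $\phi$.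

(b) The face $f_R(y)$ lies in the face of $B$ that fills the corner containing $y$. A face of $B$ is bounded by a cycle, which passes through the vertex $C$ at most once, so different corners at $C$ are filled by different faces of $B$. Now use (a).

(c) If $C\notin V(B)$, the vertex $C$ lies in a face of $B$, and so do all faces of $G_R$ at $C$. By (a), $B$ separates no two of them.
\end{proof}

\subsection*{Markers}
Let $e$ be a trace with an end on $C$. Looking from $C$ along $e$, let $o(e,C)$ be the arc of $C$ next to that end on the right, and $u(e,C)$ the one on the left. By the definition of the $A$-smoothing, $o(e,C)$ is the edge of $D$ that enters the crossing as the overstrand and $u(e,C)$ the one that enters as the understrand (Figure~\ref{fig:markers}). These two arcs are distinct, because $C$ carries at least two trace ends.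

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[thick] (-1,0)--(-0.15,0.85); \draw[thick] (0.15,1.15)--(1,2);
\draw[thick] (1,0)--(-1,2);
\begin{scope}[xshift=5.5cm]
\draw[thick] (-2.2,0)--(2.2,0) node[right]{$C$};
\draw[thick] (-2.2,2)--(2.2,2) node[right]{$C'$};
\draw[very thick,dashed] (0,0)--(0,2);
\node[right] at (0,1.45) {$e$};
\node[below] at (1.2,0) {$o(e,C)$}; \node[below] at (-1.2,0) {$u(e,C)$};
\node[above] at (-1.2,2) {$o(e,C')$}; \node[above] at (1.2,2) {$u(e,C')$};
\node at (-1.2,0.9) {left face}; \node at (1.3,0.9) {right face};
\node at (0,-0.9) {$Q$}; \node at (0,2.9) {$Q'$}; \node at (-2.8,1) {$R$};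
\end{scope}
\end{tikzpicture}
\caption{A crossing seen from above, and its $A$-smoothing with trace $e$ in the region $R$ between the circles $C$ and $C'$. The arcs $o(e,C)$ and $o(e,C')$ continue the overstrand; each lies to the right of $e$ as seen from its own circle. ``Left'' and ``right'' refer to $e$ directed from $C$ to $C'$.}
\label{fig:markers}
\end{figure}

\begin{lemma}\label{lem:markers}
\begin{itemize}
\item[(a)] Let $e$ join $C$ to $C'$, let $R=R(e)$, and let $Q$ be the other side of $C$. Then $f_Q(o(e,C))=f_Q(u(e,C))$. Further, $f_R(o(e,C))=f_R(u(e,C'))$ is the face to the right of $e$ directed from $C$ to $C'$, and $f_R(u(e,C))=f_R(o(e,C'))$ is the face to its left. The last two faces are adjacent to $B(e)$ in $T_R$.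
\item[(b)] Let $e\ne e'$ be edges of the same block $B$ at $C$, and let $R=R(B)$. Then $B$ separates $f_R(o(e,C))$ from $f_R(o(e',C))$, and $f_R(u(e,C))$ from $f_R(u(e',C))$. In particular these faces are distinct.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is read off from Figure~\ref{fig:markers}; the first equality holds because the end of $e$ on $C$ is not the end of a trace in $Q$. For (b), ``right'' is one fixed direction around $C$ for all traces on one side of $C$. So $o(e,C)$ and $o(e',C)$ lie in the $B$-corners that follow the distinct points $e\cap C$ and $e'\cap C$ in that direction, and these corners are different. The same holds for $u$ with the opposite direction. Now use Lemma~\ref{lem:sep}(b).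
\end{proof}

\begin{remark}\label{rem:hand}
Part (b) uses that all crossings are smoothed in the same way, and it is not enough that some state has no loops and no bridges. Smooth one crossing of $D_0$ by $A$ and the other by $B$ so that two circles $C,C'$ joined by two traces $e,e'$ result. The overstrand is then on the right of one trace and on the left of the other, so the same arc of $C$ enters both crossings as the overstrand, and the analogue of (b) fails; the link is split.
\end{remark}

\section{The state surface and the words of its push-offs}\label{sec:surface}

Write $S^3=\mathbb B^+\cup_{S^2}\mathbb B^-$, with $\mathbb B^+$ above the diagram. Let each circle $C$ bound a disk $d_C\subset \mathbb B^-$; the disks are disjoint, meet $S^2$ only in their boundaries, and are vertical near $S^2$. Near a trace $e$ from $C$ to $C'$ choose oriented coordinates in which $S^2=\{z=0\}$, $\mathbb B^+=\{z\ge0\}$, $e=\{0\}\times[0,1]\times\{0\}$, and $C$ and $C'$ contain $[-\delta,\delta]\times\{0\}\times\{0\}$ and $[-\delta,\delta]\times\{1\}\times\{0\}$ for a small $\delta>0$. Attach the band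
\[
\beta_e=\{(s\cos\pi y,\;y,\;s\sin\pi y): |s|\le\delta,\ 0\le y\le 1\}.
\]
The rotation $(x,y,z)\mapsto(-x,1-y,z)$ preserves $\beta_e$ and exchanges the ends of $e$, so the band does not depend on the direction of $e$. Its side $s=\delta$ runs from $(\delta,0,0)$ over the trace to $(-\delta,1,0)$, and its side $s=-\delta$ runs under the trace; this is the crossing of Figure~\ref{fig:markers}. Hence the \emph{state surface} $F=\bigcup d_C\cup\bigcup\beta_e$ has boundary $L$, with diagram $D$. It is connected, it deformation retracts to $G_A$, and $F\cap S^2=H$.

The \emph{cocore} $\kappa_e=\beta_e\cap\{y=\frac12\}$ joins the over-point and the under-point of the crossing. The cocores cut $F$ into disks $\hat d_C\supset d_C$. The boundary of $\hat d_C$ consists alternately of cocores, one for each trace end on $C$, and of edges of $D$, one for each arc of $C$, in the cyclic order seen on $C$. We do not distinguish between an arc and the corresponding edge. By adequacy each cocore occurs at most once on $\partial\hat d_C$, and its two neighbors there are $o(e,C)$ and $u(e,C)$.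

\subsection*{The complement}
Let $M=S^3\setminus F$. The sphere $S^2$ meets $M$ in the faces, and it cuts $M$ into \emph{chambers}. The upper chamber $U$ is the interior of $\mathbb B^+$ minus the upper half-bands ($s\ge0$). The disks $d_C$ cut the interior of $\mathbb B^-$ into open balls, one below each region $R$, and the lower chamber $U_R$ is the ball below $R$ minus the lower half-bands ($s\le 0$) of the traces in $R$. Each half-band is a disk that meets the boundary of the ball in a single subarc of its own boundary, namely in the trace extended by a segment of length $\delta$ at each end, and the half-bands in one ball are disjoint. Removing such a fin from an open ball leaves an open ball. So all chambers and all faces are contractible, and $M$ is homotopy equivalent to the graph $\Gamma$ with vertices $U$ and the regions $R$, and with one edge from $U$ to $R$ for each face $f\subset R$.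

Write $\downarrow\! f$ for passing from $U$ to $U_R$ through $f$, and $\uparrow\! f$ for the reverse. A loop in $M$ transverse to $S^2$ reads a cyclic word, which is a closed path in $\Gamma$, and the loop is null-homotopic if and only if this closed path is. The word is a cyclic product of \emph{pieces} $\downarrow\! f\uparrow\! g$, one for each passage through a lower chamber; here $f$ and $g$ are faces of the same region. A piece is \emph{empty} if $f=g$.

\subsection*{Push-offs}
A thin neighborhood of $F$ is an interval bundle over $F$, and the associated $\{\pm1\}$-bundle, which lies in $M$, is a double cover of $F$. A \emph{push-off} of a path in $F$ is a lift to this cover. A homotopy of the path in $F$ lifts to a homotopy of the push-off in $M$. While the path runs in the interior of $d_C$, the push-off runs in $U_X$ for one of the two sides $X$ of $C$; we say that it runs on the \emph{$X$-side} of $d_C$.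

\begin{lemma}\label{lem:push}
Let a path in $F$ start in the interior of $d_C$, cross a single cocore $\kappa_e$ once, and end in the interior of $d_{C'}$. Consider a push-off that starts on the $X$-side of $d_C$ and ends on the $X'$-side of $d_{C'}$. Then exactly one of $X,X'$ equals $R(e)$, and up to homotopy in $M$ relative to its endpoints the push-off reads
\[
\uparrow\! f_X(o(e,C))\ \downarrow\! f_{X'}(o(e,C')).
\]
\end{lemma}

\begin{proof}
Gluing $\hat d_C$ and $\hat d_{C'}$ along $\kappa_e$ gives a disk, so we may homotope the path to run in $d_C$, along the core $s=0$ of $\beta_e$, and in $d_{C'}$. Let $R=R(e)$, and let $Q,Q'$ be the other sides of $C,C'$. Along the core, the band is tangent to $(\cos\pi y,0,\sin\pi y)$ and $(0,1,0)$, so $n=(-\sin\pi y,0,\cos\pi y)$ is normal to it. The vector $n$ points up at $y=0$, to the left ($x<0$) at $y=\frac12$, and down at $y=1$. At $C$ the surface bends from the nearly horizontal band, which extends into $R$, to the vertical disk below $C$. Hence the upper side of the band near $C$ continues to the $Q$-side of $d_C$ and the lower side to the $R$-side; the same holds at $C'$ with $Q'$ in place of $Q$.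

The push-off along $n$ therefore starts on the $Q$-side, rises through the face in $Q$ opposite the end of $e$, passes over $C$, descends at $y=\frac12$ through the face to the left of $e$, and arrives below the band, on the $R$-side of $d_{C'}$. The push-off along $-n$ starts on the $R$-side, rises at $y=\frac12$ through the face to the right of $e$, passes over $C'$, and descends through the face in $Q'$ opposite the other end of $e$. By Lemma~\ref{lem:markers}(a), the two words are $\uparrow\! f_Q(o(e,C))\downarrow\! f_R(o(e,C'))$ and $\uparrow\! f_R(o(e,C))\downarrow\! f_{Q'}(o(e,C'))$.
\end{proof}

The lemma allows us to forget the surface and to keep only a combinatorial record.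

\begin{definition}\label{def:sided}
A \emph{sided path} of length $m\ge0$ consists of circles and traces $C_0,e_1,C_1,\dots,e_m,C_m$, with $e_i$ joining $C_{i-1}$ to $C_i$ and $e_i\ne e_{i+1}$, and of sides $X_i$ of $C_i$ such that for each $i\geq 1$ exactly one of $X_{i-1},X_i$ equals $R(e_i)$. Step $i$ is an \emph{exit} if $X_{i-1}=R(e_i)$ and an \emph{entry} if $X_i=R(e_i)$. Put
\[
g_i=f_{X_{i-1}}(o(e_i,C_{i-1})),\qquad h_i=f_{X_i}(o(e_i,C_i))\qquad(1\le i\le m).
\]
An index $0<i<m$ is \emph{tight} if $h_i=g_{i+1}$. A \emph{tight path} is a sided path all of whose indices $0<i<m$ are tight.
\end{definition}

Thus step $i$ reads $\uparrow\! g_i\downarrow\! h_i$, the piece at index $i$ is $\downarrow\! h_i\uparrow\! g_{i+1}$, and it is empty exactly when $i$ is tight. Lemma~\ref{lem:markers}(a) gives: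
\begin{equation}\label{eq:steps}
\begin{array}{l}
\text{if step $i$ is an exit, then $g_i=f_{R(e_i)}(u(e_i,C_i))$ is adjacent to $B(e_i)$;}\\[2pt]
\text{if step $i$ is an entry, then $h_i=f_{R(e_i)}(u(e_i,C_{i-1}))$ is adjacent to $B(e_i)$.}
\end{array}
\end{equation}
We shall read the words of two kinds of loops.

\emph{Closed push-offs.} Let $c$ be a closed curve in $F$ that runs through disks and cores of bands along a closed edge path $C_0,e_1,\dots,e_n,C_n=C_0$ of $G_A$ with $e_i\ne e_{i+1}$ for all $i$ modulo $n$. A closed push-off of $c$ determines a \emph{cyclic} sided path, with $X_n=X_0$ and all data indexed modulo $n$, and its word consists of the pieces $\downarrow\! h_i\uparrow\! g_{i+1}$.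

\emph{The loop around an arc.} Let $\alpha\subset F$ be a properly embedded arc, transverse to the cocores, that starts at a point $p$ of an arc $a_p\subset C_0$, crosses $\kappa_{e_1},\dots,\kappa_{e_k}$ in this order, passes through $\hat d_{C_0},\dots,\hat d_{C_k}$, and ends at a point $q$ of an arc $a_q\subset C_k$. Assume $e_i\ne e_{i+1}$. The two push-offs of $\alpha$, labeled $+$ and $-$, give two sided paths with the same circles and traces, with opposite sides $X_i^+\ne X_i^-$, and with faces $g_i^\pm,h_i^\pm$. Let $\gamma_\alpha$ be the loop in $M$ that follows the $+$ push-off from $p$ to $q$, turns around $L$ at $q$, follows the $-$ push-off back, and turns around $L$ at $p$. Slide $p$ and $q$ along their edges away from the bands. Near $p$ the surface is then the vertical disk $d_{C_0}$ with upper edge $a_p$, so the turn $\tau_p$ reads $\uparrow\! f_{X_0^-}(a_p)\downarrow\! f_{X_0^+}(a_p)$, and likewise the turn $\tau_q$ reads $\uparrow\! f_{X_k^+}(a_q)\downarrow\! f_{X_k^-}(a_q)$. With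
\[
h_0^\pm=f_{X_0^\pm}(a_p),\qquad g_{k+1}^\pm=f_{X_k^\pm}(a_q),
\]
the word of $\gamma_\alpha$ consists, in cyclic order, of the pieces
\begin{equation}\label{eq:loop}
P_0^+,P_1^+,\dots,P_k^+,\ (\tau_q),\ P_k^-,\dots,P_1^-,P_0^-,\ (\tau_p),
\end{equation}
where $P_i^+=\ \downarrow\! h_i^+\uparrow\! g_{i+1}^+$ and $P_i^-=\ \downarrow\! g_{i+1}^-\uparrow\! h_i^-$, and the turns mark two of the passages through $U$.

\begin{example}[$G_A$ a cycle]\label{ex:torus}
Suppose that $G_A$ is a cycle $C_0,e_1,C_1,\dots,e_n,C_n=C_0$ with $n\ge2$; then $D$ is the standard diagram of the $(2,\pm n)$ torus link. All traces lie in one region $R$, which has two faces: $\rho$ to the right and $\lambda$ to the left of the directed cycle. The other side of each circle is a disk without traces. So $\pi_1(M)$ is infinite cyclic, generated by $t=\ \downarrow\!\lambda\uparrow\!\rho$. Each circle has two arcs, a $\rho$-arc and a $\lambda$-arc, and $o(e_i,C_{i-1})$ is a $\rho$-arc while $o(e_i,C_i)$ is a $\lambda$-arc.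

Consider a sided path that follows the direction of the cycle. Exits and entries alternate. The piece at index $i$ is $t$ if $X_i=R$, and it is empty otherwise. If $n$ is even, the core of $F$ has two closed push-offs, $F$ is an annulus, and each push-off reads $t^{n/2}$. If $n$ is odd, a push-off of the core changes sides, $F$ is a M\"obius band, and the push-off of the doubled core reads $t^{n}$. In both cases nothing cancels.

Now let $\alpha$ follow the direction of the cycle through $k\ge1$ bands, and choose the labels so that $X_0^+=R$. Then $X_i^+=R$ for even $i$ and $X_i^-=R$ for odd $i$. An index $0<i<k$ contributes $P_i^+=t$ if $i$ is even and $P_i^-=t^{-1}$ if $i$ is odd. Index $0$ contributes $t^{\varepsilon_p}$, where $\varepsilon_p=1$ if $a_p$ is a $\lambda$-arc and $\varepsilon_p=0$ otherwise. Index $k$ contributes $t^{(-1)^k\varepsilon_q}$, where $\varepsilon_q=1$ if $a_q$ is a $\rho$-arc and $\varepsilon_q=0$ otherwise. The total exponent is $\varepsilon_p-\varepsilon_q$ for odd $k$ and $\varepsilon_p+\varepsilon_q-1$ for even $k$. It vanishes exactly when $a_p$ and $a_q$ are of opposite kinds for odd $k$, and of the same kind for even $k$. For $k=0$ the only piece that can be non-empty is $\downarrow\! f_R(a_p)\uparrow\! f_R(a_q)$, and it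 is empty exactly when $a_p=a_q$. Since $L$ passes from $o(e_i,C_{i-1})$ to $o(e_i,C_i)$ and from $u(e_i,C_{i-1})$ to $u(e_i,C_i)$, it changes the kind of arc at each crossing. So $\gamma_\alpha$ is null-homotopic exactly when $a_q$ is the arc reached by following $L$ from $a_p$ through the same $k$ crossings.

The example contains the pattern of the general proof. Along each side of $\alpha$ all letters have the same sign, so cancellation can begin only across a turn. If $\varepsilon_p=1$ and $k\geq 2$, it does begin across $\tau_p$, between $P_1^-=t^{-1}$ and $P_0^+=t$, and then $a_p=u(e_1,C_0)$: the arc $\alpha$ starts alongside the understrand of its first crossing.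
\end{example}

\section{Refining the words by blocks}\label{sec:refine}

In a null-homotopic word some letter is followed by its inverse. Cancellations $\downarrow\! f\uparrow\! f$ are the empty pieces. Once these are deleted, a cancellation $\uparrow\! g\downarrow\! g$ merges two pieces $\downarrow\! f\uparrow\! g$ and $\downarrow\! g\uparrow\! h$ into $\downarrow\! f\uparrow\! h$. One would like to show that this never happens along a push-off, but it does.

\begin{example}\label{ex:hopf}
Take the state in Figure~\ref{fig:hopf}. The outer region $R$ has two blocks $B,B'$, two bigon faces $\phi,\psi$, and the outer face $\omega$. Consider the cyclic sided path that starts at the middle circle and follows $e_1,e_2,e_3,e_4$, with side $R$ at the left and right circles and the inner side at the middle circle. The pieces at the middle circle are empty. From the left circle, the face to the right of $e_1$ is $\phi$ and the face to the right of $e_2$ is $\omega$. From the right circle, the face to the right of $e_3$ is $\omega$ and the face to the right of $e_4$ is $\psi$. So the non-empty pieces are $\downarrow\!\phi\uparrow\!\omega$ and $\downarrow\!\omega\uparrow\!\psi$. The letters $\omega$ cancel, yet the product $\downarrow\!\phi\uparrow\!\psi$ is nontrivial.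 In the face tree, the first piece is the geodesic $\phi,B,\omega$, the second is $\omega,B',\psi$, and their concatenation does not backtrack. The cancellation in $\Gamma$ makes no progress toward triviality, and the face tree detects this.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\foreach \x in {0,2.4,4.8} \draw[thick] (\x,0) circle (0.6);
\foreach \x in {0,2.4} \foreach \y in {0.36,-0.36}
  \draw[very thick,dashed] (\x+0.48,\y)--(\x+1.92,\y);
\node[above] at (1.2,0.36) {$e_1$}; \node[below] at (1.2,-0.36) {$e_2$};
\node[above] at (3.6,0.36) {$e_3$}; \node[below] at (3.6,-0.36) {$e_4$};
\node at (1.2,0) {$\phi$}; \node at (3.6,0) {$\psi$}; \node at (2.4,1) {$\omega$};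
\node (a) at (6.6,0) {$\phi$}; \node (b) at (7.5,0) {$B$}; \node (c) at (8.4,0) {$\omega$};
\node (d) at (9.3,0) {$B'$}; \node (e) at (10.2,0) {$\psi$};
\draw (a)--(b)--(c)--(d)--(e);
\end{tikzpicture}
\caption{Left: an $A$-state with three circles and four traces (dashed), whose outer region $R$ has the blocks $B=\{e_1,e_2\}$, $B'=\{e_3,e_4\}$ and the faces $\phi,\psi,\omega$. Right: the face tree $T_R$.}
\label{fig:hopf}
\end{figure}

We therefore replace each piece by a geodesic in a face tree. For a piece $P=\ \downarrow\! f\uparrow\! g$ with $f,g\subset R$, the \emph{geodesic of $P$} is the geodesic of $T_R$ from $f$ to $g$. If $P$ is non-empty, the first and the last block on it are the \emph{first} and the \emph{last block} of $P$; they are adjacent to $f$ and to $g$, respectively.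

\begin{definition}\label{def:run}
Consider a cyclic word. A \emph{run} is the stretch of the word from the end of a non-empty piece $P=\ \downarrow\! f\uparrow\! g$ to the beginning of the next non-empty piece $P'=\ \downarrow\! f'\uparrow\! g'$; all pieces inside it are empty. The run is \emph{cancelling}, with block $B$, if $P$ and $P'$ occupy different positions in the word, $g=f'$, and $B$ is both the last block of $P$ and the first block of $P'$.
\end{definition}

\begin{lemma}\label{lem:two}
If the cyclic word of a null-homotopic loop in $M$ has a non-empty piece, then it has at least two cancelling runs.
\end{lemma}

\begin{proof}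
Let $\Gamma'$ be the graph obtained from the disjoint union of all trees $T_R$ by identifying all face nodes to one vertex $U$. Its other vertices are the blocks, and it has one edge $\epsilon(B,f)$ from $U$ to $B$ for each adjacent pair $(B,f)$. For faces $f,g\subset R$ let $w(f,g)$ be the image in $\Gamma'$ of the geodesic of $T_R$ from $f$ to $g$, a closed path at $U$. Fix a face $f^0_R$ in each region $R$, and define a continuous map $\Gamma\to\Gamma'$ by sending all vertices to $U$ and the edge $\downarrow\! f$, $f\subset R$, to $w(f,f^0_R)$. The piece $\downarrow\! f\uparrow\! g$ goes to $w(f,f^0_R)\,w(f^0_R,g)$, which is homotopic to $w(f,g)$ relative to the endpoints because $T_R$ is a tree. So the closed path $w$ in $\Gamma'$ obtained by replacing each piece $\downarrow\! f\uparrow\! g$ of the word by $w(f,g)$ is null-homotopic, and it has at least one edge.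

Lift $w$ to a closed path in the universal cover of $\Gamma'$, a tree. The image of the lift is a finite subtree with at least one edge, so it has at least two leaves, and the closed path backtracks whenever it visits a leaf. Hence the cyclic path $w$ backtracks at two different moments at least. A passage of $w$ through a block $B$ reads $\epsilon(B,f_1)\epsilon(B,f_2)^{-1}$, where $f_1,B,f_2$ is part of a geodesic; so $f_1\ne f_2$, and this is no backtrack. A passage through $U$ in the interior of some $w(f,g)$ lies between two different blocks and is no backtrack either. The remaining passages through $U$ correspond bijectively to the runs. Since two of them are backtracks, there are at least two runs, hence at least two non-empty pieces, and every run joins pieces in different positions. A backtrack $\epsilon(B,g)^{-1}\epsilon(B,g)$ at such a passage means precisely that the run is cancelling with block $B$.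
\end{proof}

Every piece in the words of Section~\ref{sec:surface} has the form $\downarrow\! f_X(y)\uparrow\! f_X(y')$ with $y,y'$ arcs of one circle $C$. By Lemma~\ref{lem:sep}(c),
\begin{equation}\label{eq:onblock}
\text{every block $B$ on the geodesic of such a piece has $R(B)=X$ and $C\in V(B)$.}
\end{equation}

\section{Tight paths}\label{sec:tight}

Inside a run all pieces are empty, so there the push-off follows a tight path. This section shows that tight paths are rigid, and deduces which runs can be cancelling. For $0\le i\le j\le m$ we denote by $[i,j]$ the subpath from $C_i$ to $C_j$; a subpath of a tight path is tight. The \emph{block of step $i$} is $B(e_i)$.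

A sided path gives a walk $C_0,B(e_1),C_1,\dots,B(e_m),C_m$ in the circle tree $\mathcal T$. If a node is deleted from a tree, each component of the rest contains exactly one of its neighbors. Applied to a block and to a circle, this gives:
\begin{itemize}
\item[(W1)] if $i\le j$, $C_i,C_j\in V(B)$, and no step of $[i,j]$ has block $B$, then $C_i=C_j$;
\item[(W2)] if $i<j$, $C_i=C_j=C$, and $C_l\ne C$ for $i<l<j$, then $B(e_{i+1})=B(e_j)$.
\end{itemize}
Tightness enters through one more observation:
\begin{itemize}
\item[(W3)] if index $i$ is tight and $B(e_i)=B(e_{i+1})=B$, then $X_i\ne R(B)$.
\end{itemize}
Indeed, $e_i\ne e_{i+1}$ are edges of $B$ at $C_i$, so $X_i=R(B)$ would give $h_i\ne g_{i+1}$ by Lemma~\ref{lem:markers}(b).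

In Example~\ref{ex:torus} the tight paths of length $2$ consist of an exit followed by an entry, and there are no longer ones. The next lemma says that in general a tight path uses a block at most in this way, and that an excursion returning to a circle moves the face along a geodesic of a face tree.

\begin{lemma}\label{lem:tight}
Consider a tight path of length $m\ge1$.
\begin{itemize}
\item[(i)] If $C_0=C_m$, then $X_0=X_m$. Writing $X$ for this region, we have $g_1\ne h_m$; the first block on the geodesic of $T_X$ from $g_1$ to $h_m$ is $B(e_1)$, and every block on it is the block of some step.
\item[(ii)] If $m\ge2$, steps $1$ and $m$ have the same block $P$, and no other step has block $P$, then step $1$ is an exit, step $m$ is an entry, and $e_1\ne e_m$.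
\item[(iii)] At most two steps have the same block. If steps $i<j$ have the same block, then step $i$ is an exit, step $j$ is an entry, $e_i\ne e_j$, and $C_i=C_{j-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
We use induction on $m$: statement (ii) for $m$ uses (i) for $m-2$, statement (iii) for $m$ uses (ii) for lengths at most $m$, and (i) for $m$ uses (iii) for $m$. For $m=1$ all three statements are vacuous, since a trace joins distinct circles.

(ii) It suffices to show $X_1\ne R(P)$, $X_{m-1}\ne R(P)$ and $e_1\ne e_m$. For $m=2$ this is (W3) and the definition of a sided path. Let $m>2$. By (W1), $C_1=C_{m-1}$. Apply (i) to $[1,m-1]$: we get $X_1=X_{m-1}=X$ and $g_2\ne h_{m-1}$, and the geodesic of $T_X$ between these faces avoids $P$. By tightness at $1$ and $m-1$, the two faces are $h_1=f_X(o(e_1,C_1))$ and $g_m=f_X(o(e_m,C_1))$. They are distinct, so $e_1\ne e_m$. If $X=R(P)$, both are adjacent to $P$ by Lemma~\ref{lem:markers}(a), and the geodesic between them passes through $P$, a contradiction.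

(iii) Let $i_1<\dots<i_n$ be the steps with a given block. For $l<n$, part (ii) applied to $[i_l-1,i_{l+1}]$ shows that step $i_l$ is an exit, step $i_{l+1}$ is an entry, and the two traces differ. If $n\ge3$, step $i_2$ would be both an entry and an exit. The equality $C_i=C_{j-1}$ is (W1).

(i) Let $C=C_0$, and let $0=m_0<m_1<\dots<m_r=m$ be all indices $i$ with $C_i=C$. Fix $1\le j\le r$. Consecutive circles differ, so steps $m_{j-1}+1$ and $m_j$ are different, and by (W2) they have the same block $B^j$. By (iii), step $m_{j-1}+1$ is an exit, step $m_j$ is an entry, and their traces are different edges of $B^j$ at $C$. Hence $X_{m_{j-1}}=R(B^j)=X_{m_j}$, so that all $X_{m_j}$ equal one region $X$, and all $B^j$ are blocks of $G_X$. The faces $g_{m_{j-1}+1}$ and $h_{m_j}$ are adjacent to $B^j$ by \eqref{eq:steps} and distinct by Lemma~\ref{lem:markers}(b). For $j<r$, tightness gives $h_{m_j}=g_{m_j+1}$, and $B^j\ne B^{j+1}$ by (W3), because $X_{m_j}=R(B^j)$. Therefore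
\[
g_1,\ B^1,\ h_{m_1},\ B^2,\ h_{m_2},\ \dots,\ B^r,\ h_m
\]
is a path in $T_X$ that does not backtrack. It is the geodesic, it has $r\ge1$ blocks, so its ends are distinct, and $B^1=B(e_1)$.
\end{proof}

We shall use part (i) also in the form: if $C_i=C_j$ with $i\le j$ in a tight path, then $X_i=X_j$. The next lemma will exclude cancelling runs along a single push-off.

\begin{lemma}\label{lem:side}
Consider a tight path of length $m\ge1$ and a block $B$ such that $C_0,C_m\in V(B)$ and $X_0=X_m=R(B)$. Then $g_1\ne h_m$.
\end{lemma}

\begin{proof}
Let $X=R(B)$. If no step has block $B$, then $C_0=C_m$ by (W1), and Lemma~\ref{lem:tight}(i) applies. Otherwise let $i$ be the first and $j$ the last step with block $B$. By (W1), $C_{i-1}=C_0$ and $C_j=C_m$, so $X_{i-1}=X_0=X$ and $X_j=X_m=X$. Thus step $i$ is an exit and step $j$ is an entry, and $i<j$. By Lemma~\ref{lem:tight}(iii), $e_i\ne e_j$ and $C_i=C_{j-1}=:C'$. By \eqref{eq:steps}, $g_i=f_X(u(e_i,C'))$ and $h_j=f_X(u(e_j,C'))$, and $B$ separates these faces by Lemma~\ref{lem:markers}(b).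

On the other hand, $B$ does not separate $g_1$ from $g_i$. This is trivial if $i=1$. If $i>1$, Lemma~\ref{lem:tight}(i) for $[0,i-1]$ joins $g_1$ to $h_{i-1}$ through blocks other than $B$, and $h_{i-1}=g_i$ by tightness. Nor does $B$ separate $h_j$ from $h_m$: if $j<m$, then $h_j=g_{j+1}$ by tightness, and Lemma~\ref{lem:tight}(i) for $[j,m]$ joins $g_{j+1}$ to $h_m$ through blocks other than $B$. So $B$ separates $g_1$ from $h_m$.
\end{proof}

Across a turn, cancellation cannot be excluded, as Example~\ref{ex:torus} shows. The following lemma describes a cancelling run that begins just before the turn at a point of an arc $a$, on the side $X_0'$, and then follows a tight path on the other side. It shows that the situation of the example is the only one.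

\begin{lemma}\label{lem:turn}
Let $D$ be prime. Consider a tight path of length $m\ge1$, an arc $a\subset C_0$, the side $X_0'\ne X_0$ of $C_0$, and a block $B$ such that
\begin{itemize}
\item[(a)] $f_{X_0}(a)=g_1$;
\item[(b)] $R(B)=X_0'=X_m$ and $C_0,C_m\in V(B)$;
\item[(c)] $f_{X_0'}(a)=h_m$, and this face is adjacent to $B$;
\item[(d)] $B$ separates $f_{X_0'}(a)$ from $f_{X_0'}(o(e_1,C_0))$.
\end{itemize}
Then $a=u(e_1,C_0)$.
\end{lemma}

\begin{proof}
\emph{Only the last step has block $B$.} If no step has block $B$, then $C_m=C_0$ by (W1), hence $X_m=X_0$, contrary to (b). Let $i$ be the first step with block $B$. By (W1), $C_{i-1}=C_0$, so $X_{i-1}=X_0\ne R(B)$ and step $i$ is an entry. By Lemma~\ref{lem:tight}(iii) no later step has block $B$, so $C_i=C_m$ by (W1). Suppose $i<m$. Lemma~\ref{lem:tight}(i) for $[i,m]$ shows that $g_{i+1}=h_i$ and $h_m$ are distinct and that the geodesic between them avoids $B$. But both are adjacent to $B$, by \eqref{eq:steps} and (c), a contradiction. So $i=m$. Put $e=e_m$. It is an edge of $B$ at $C_{m-1}=C_0$, and (c) and \eqref{eq:steps} give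
\begin{equation}\label{eq:star}
f_{X_0'}(a)=f_{X_0'}(u(e,C_0)).
\end{equation}

\emph{The case $m=1$.} Here $e=e_1$ lies on the side $X_0'$ of $C_0$. By (a) and Lemma~\ref{lem:markers}(a), $f_{X_0}(a)=f_{X_0}(o(e_1,C_0))=f_{X_0}(u(e_1,C_0))$. Together with \eqref{eq:star}, this says that $a$ and $u(e_1,C_0)$ have the same two faces, and Lemma~\ref{lem:prime} gives $a=u(e_1,C_0)$.

\emph{The case $m>1$ is impossible.} Apply Lemma~\ref{lem:tight}(i) to $[0,m-1]$. The block $B^1=B(e_1)$ lies in $G_{X_0}$ and separates $g_1=f_{X_0}(o(e_1,C_0))$ from $h_{m-1}=g_m=f_{X_0}(o(e,C_0))$. We now compare positions on $C_0$ (Figure~\ref{fig:turn}). Orient $C_0$ so that $X_0$ is on its left, and picture it as running east, with $X_0$ above and $X_0'$ below. Let $x_1$ and $x_e$ be the ends of $e_1$ and $e$ on $C_0$. Since $e_1$ is above, $o(e_1,C_0)$ is the arc immediately east of $x_1$. Since $e$ is below, $u(e,C_0)$ is the arc immediately east of $x_e$, and $o(e,C_0)$ is the arc immediately west of it. Let $K$ be the $B^1$-corner with west end $x_1$, and $I$ the $B$-corner with west end $x_e$.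

We have $o(e_1,C_0)\subset K$. By Lemma~\ref{lem:sep}(b) and (a), $a\subset K$, while $o(e,C_0)\not\subset K$. The point $x_e$ is not the end of an edge of $B^1$, so it lies in the same $B^1$-corner as the adjacent arc $o(e,C_0)$; thus $x_e$ is not in the closure of $K$. Also $u(e,C_0)\subset I$, so $a\subset I$ by \eqref{eq:star} and Lemma~\ref{lem:sep}(b). Move west from $a$ until $x_1$ is reached. We stay in the closure of $K$, so we do not meet $x_e$, and so we do not leave $I$. The last arc traversed is $o(e_1,C_0)$. Hence $a$ and $o(e_1,C_0)$ lie in the same $B$-corner, which contradicts (d) by Lemma~\ref{lem:sep}(b).
\end{proof}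

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[thick,->] (-0.8,0)--(7,0) node[right]{$C_0$};
\draw[very thick,dashed] (1,0)--(1,-1) node[left]{$e$};
\draw[very thick,dashed] (2.6,0)--(2.6,1) node[left]{$e_1$};
\node[above] at (1,0) {$x_e$}; \node[below] at (2.6,0) {$x_1$};
\node[above] at (3.5,0) {$o(e_1,C_0)$};
\draw[line width=2pt] (4.9,0)--(5.7,0); \node[above] at (5.3,0.05) {$a$};
\draw[|-] (2.7,0.8)--(6.6,0.8) node[right]{$K$};
\draw[|-] (1.1,-0.8)--(6.6,-0.8) node[right]{$I$};
\node at (-0.4,0.8) {$X_0$}; \node at (-0.4,-0.8) {$X_0'$};
\end{tikzpicture}
\caption{The circle $C_0$ in the case $m>1$ of Lemma~\ref{lem:turn}. The arc $a$ lies in the corner $K$ that begins at $x_1$ and in the corner $I$ that begins at $x_e$. Since $x_e$ is outside $K$, the part of $C_0$ from $x_1$ to $a$ lies in $I$.}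
\label{fig:turn}
\end{figure}

The last case depends on both corners $K$ and $I$ extending east from their traces, which holds because all bands have the same handedness.

\section{The link is non-split and nontrivial}\label{sec:essential}

Primeness of $D$ is not assumed in this section. We use three standard facts. A $2$-sphere in $S^3$ bounds a ball on each side. A null-homotopic simple closed curve in the interior of a surface bounds a disk in the surface. If a connected $3$-manifold is cut along a two-sided surface, and each component of the surface is $\pi_1$-injective in the pieces adjacent to it, then the fundamental group of the manifold is that of a graph of groups with injective edge maps, and the fundamental group of each piece injects into it.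

\begin{proposition}\label{prop:ess}
Let $c$ be a closed curve in $F$ that has a closed push-off $c^+$. If $c^+$ is null-homotopic in $M$, then $c$ is null-homotopic in $F$.
\end{proposition}

\begin{proof}
Suppose that $c$ is not null-homotopic. Since $F$ deformation retracts to $G_A$, the curve $c$ is freely homotopic to a curve that runs through disks and cores of bands along a cyclically reduced closed edge path of length $n\ge1$. As $G_A$ has no loops, this means $e_i\ne e_{i+1}$ for all $i$ modulo $n$. The homotopy carries $c^+$ to a closed push-off of the new curve, still null-homotopic in $M$, whose word has the pieces $\downarrow\! h_i\uparrow\! g_{i+1}$ of a cyclic sided path.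

If all pieces are empty, then $[0,n]$ is a tight path with $C_0=C_n$ and $h_n=g_1$, contrary to Lemma~\ref{lem:tight}(i). Otherwise Lemma~\ref{lem:two} gives a cancelling run, with block $B$, from the piece at some index $i$ to the piece at an index $j$ with $i<j<i+n$. Then $[i,j]$ is a tight path of positive length, $g_{i+1}=h_j$, and by \eqref{eq:onblock} $X_i=X_j=R(B)$ and $C_i,C_j\in V(B)$. This contradicts Lemma~\ref{lem:side}.
\end{proof}

\begin{corollary}\label{cor:disk}
Let $E\subset S^3\setminus L$ be a disk with $E\cap F=\partial E$, contained in a surface transverse to $F$. Then $\partial E$ bounds a disk in the interior of $F$.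
\end{corollary}

\begin{proof}
A curve in $E$ parallel to $\partial E$ is a closed push-off of $\partial E$, and it bounds a disk in $E\setminus\partial E\subset M$. So the simple closed curve $\partial E$ is null-homotopic in $F$.
\end{proof}

\begin{proposition}\label{prop:nonsplit}
$L$ is non-split.
\end{proposition}

\begin{proof}
Suppose not, and let $S$ be a splitting sphere transverse to $F$ with the fewest circles in $S\cap F$. If $S\cap F=\emptyset$, the connected surface $F$, and with it $L$, lies on one side of $S$, a contradiction. Otherwise a circle of $S\cap F$ innermost in $S$ bounds a disk in $F$ by Corollary~\ref{cor:disk}. A circle of $S\cap F$ innermost in that disk bounds a disk $\Delta'\subset F$ with $\Delta'\cap S=\partial\Delta'$. Surger $S$ along $\Delta'$: remove a thin annulus around $\partial\Delta'$ and cap off with two parallel copies of $\Delta'$, one on each side of $F$. The two new spheres are disjoint from $L$ and have fewer circles of intersection with $F$. Let $S$ separate the components $\ell_1,\ell_2$ of $L$. A generic path from $\ell_1$ to $\ell_2$ meets $S$ an odd number of times. The sum of the new spheres is homologous to $S$ modulo $2$ in $S^3\setminus L$, so the path meets one of them an odd number of times, and that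 sphere separates $\ell_1$ from $\ell_2$. This contradicts minimality.
\end{proof}

\begin{proposition}\label{prop:nontrivial}
$L$ is not the unknot.
\end{proposition}

\begin{proof}
Let $Y$ be the exterior of $L$, that is, $S^3$ minus an open tubular neighborhood of $L$. Let $N\subset Y$ be an interval-bundle neighborhood of $F\cap Y\cong F$, let $\partial_hN$ be the associated $\{\pm1\}$-bundle, and let $M_0$ be the closure of $Y\setminus N$, a deformation retract of $M$. Then $N$ and $M_0$ are connected, and $N\cap M_0=\partial_hN$. Each component of $\partial_hN$ covers $F$, so it is $\pi_1$-injective in $N$. It is also $\pi_1$-injective in $M_0$: a loop in $\partial_hN$ is a closed push-off of its projection $c$; if it is null-homotopic in $M_0$, then $c$ is null-homotopic in $F$ by Proposition~\ref{prop:ess}, and the null-homotopy lifts to the cover. Hence $\pi_1(N)=\pi_1(G_A)$ injects into $\pi_1(Y)$.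

Suppose that $L$ is the unknot, so $\pi_1(Y)\cong\mathbb Z$. Then the free group $\pi_1(G_A)$ has rank at most $1$, and $G_A$ has at most one cycle. Every edge of $G_A$ lies on a cycle by Lemma~\ref{lem:graphs}, so the connected graph $G_A$ is a cycle, of length $n\ge2$, and we are in Example~\ref{ex:torus}. If $n$ is even, $F$ is an annulus and $L$ has two components. If $n$ is odd, then $n\geq 3$, $F$ is a M\"obius band, and $\partial_hN$ is an annulus whose core represents the square of a generator $x$ of $\pi_1(N)$ and the element $t^{\pm n}$ of $\pi_1(M_0)$. By van Kampen's theorem $\pi_1(Y)=\langle x,t\mid x^2=t^{\pm n}\rangle$, which maps onto the non-abelian group $\mathbb Z/2*\mathbb Z/n$. Both cases contradict the assumption.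
\end{proof}

\section{Decomposing spheres}\label{sec:spheres}

We prove Theorem~\ref{thm:main}. Let $D$ be prime. Call a sphere \emph{bad} if it meets $L$ transversely in exactly two points and bounds no ball that meets $L$ in a single unknotted arc. By Propositions~\ref{prop:nonsplit} and~\ref{prop:nontrivial} it remains to show that there is no bad sphere. Suppose that there is one. An isotopy of $S^3$ that preserves $L$ takes bad spheres to bad spheres.

\subsection*{Step 1: some bad sphere meets $F$ in one arc}
A bad sphere $S$ transverse to $F$ meets $F$ in an arc $\alpha$, which joins the two points of $S\cap L$, and in circles. Choose $S$ with the fewest circles, and suppose that there is one. A circle innermost in the open disk $S\setminus\alpha$ bounds a disk in the interior of $F$ by Corollary~\ref{cor:disk}. This disk is disjoint from $\alpha$, because $\alpha$ is connected, misses the boundary of the disk, and reaches $\partial F$. So it meets $S$ only in circles, and an innermost one bounds a disk $\Delta'\subset F$ with $\Delta'\cap S=\partial\Delta'$. Let $\partial\Delta'$ cut $S$ into disks $E_1$ and $E_2\supset\alpha$. The sphere $E_1\cup\Delta'$ misses $L$, and $L$ is non-split, so it bounds a ball $V_1$ disjoint from $L$. The interior of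 $E_2$ is connected, misses $\partial V_1$, and contains points of $L$, so it lies outside $V_1$. Pushing $E_1$ across $V_1$, we isotope $S$ to $E_2\cup\Delta'$ by an isotopy supported near $V_1$ and fixing $L$. Push $\Delta'$ off $F$ to the side from which $E_2$ approaches $\partial\Delta'$. The result is a bad sphere with fewer circles, a contradiction.

\subsection*{Step 2: normal position of the arc}
An isotopy of $\alpha$ in $F$, with endpoints sliding in $L=\partial F$, extends to an isotopy of $S^3$ that preserves $F$ and $L$. It carries $S$ to a bad sphere that meets $F$ exactly in the moved arc. Among all bad spheres $S$ such that $S\cap F=\alpha$ is an arc transverse to the cocores, with endpoints off the cocores, choose one for which the number $k$ of intersections of $\alpha$ with the cocores is minimal. Let $p\in a_p$, $q\in a_q$, $C_i$ and $e_i$ be as in Section~\ref{sec:surface}. The cocores cut $\alpha$ into $k+1$ \emph{segments}.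

\emph{No segment has both ends on one cocore; hence $e_i\ne e_{i+1}$.} A segment in $\hat d_C$ with both ends on $\kappa_e$ cuts off a disk bounded by the segment and a subarc of $\kappa_e$, since $\kappa_e$ occurs only once on $\partial\hat d_C$. Every other segment in this disk also has both ends on $\kappa_e$. An innermost one can be pushed across $\kappa_e$, which reduces $k$ by two.

\emph{The first segment does not cut off a corner:}
\begin{equation}\label{eq:normal}
\text{if $k\ge1$, then $a_p\ne o(e_1,C_0)$ and $a_p\ne u(e_1,C_0)$.}
\end{equation}
Otherwise $a_p$ and $\kappa_{e_1}$ are neighbors on $\partial\hat d_{C_0}$, and the first segment cuts off a triangle bounded by itself, a subarc of $a_p$ and a subarc of $\kappa_{e_1}$. Another segment in the triangle cannot have both ends on $\kappa_{e_1}$, nor both ends on $L$, so it joins $\kappa_{e_1}$ to $q\in a_p$. Take the segment closest to the vertex $a_p\cap\kappa_{e_1}$ of the triangle. The triangle that it cuts off meets $\alpha$ only in that segment. Sliding its endpoint, $p$ or $q$, along $L$ past the vertex pulls the segment across $\kappa_{e_1}$ and reduces $k$ by one.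

\subsection*{Step 3: all pieces of the word of $\gamma_\alpha$ are empty}
Since $S$ is transverse to $F$ along $\alpha$, the boundary of a thin neighborhood of $\alpha$ in $S$ is the loop $\gamma_\alpha$. It bounds a disk in $S\setminus\alpha\subset M$. Suppose that some piece in \eqref{eq:loop} is non-empty. By Lemma~\ref{lem:two} there are two cancelling runs, and different runs are disjoint stretches of the word.

\emph{A cancelling run contains a turn.} Otherwise it lies between two pieces $P_i^\sigma$ and $P_j^\sigma$ with the same sign $\sigma$ and $0\le i<j\le k$, and the pieces $P_l^\sigma$ with $i<l<j$ are empty; it leads from $P_i^+$ to $P_j^+$ or from $P_j^-$ to $P_i^-$. In both cases the faces at the two ends of the run are $g_{i+1}^\sigma$ and $h_j^\sigma$, so these are equal. With $B$ the block of the run, \eqref{eq:onblock} gives $X_i^\sigma=X_j^\sigma=R(B)$ and $C_i,C_j\in V(B)$. The tight path $[i,j]$ with sides $X^\sigma$ contradicts Lemma~\ref{lem:side}.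

Two disjoint runs that each contain a turn contain one turn each. So there is a cancelling run, with block $B$, that contains $\tau_p$ and not $\tau_q$. It leads from $P_r^-$ to $P_m^+$ for some $0\le r,m\le k$, and the pieces $P_i^-$ with $i<r$ and $P_i^+$ with $i<m$ are empty.

\emph{Case $r=m=0$.} By \eqref{eq:onblock}, $X_0^-=R(B)=X_0^+$, which is false.

\emph{Case $r,m\ge1$.} Then $k\ge1$, and $P_0^+$ and $P_0^-$ are empty, so $a_p$ and $o(e_1,C_0)$ have the same face on each side of $C_0$. Lemma~\ref{lem:prime} gives $a_p=o(e_1,C_0)$, contrary to \eqref{eq:normal}.

\emph{Case exactly one of $r,m$ is zero.} Exchanging the labels $\pm$ replaces the word by its inverse and preserves cancelling runs, so we may assume $r=0$ and $m\ge1$; again $k\ge1$. We verify the hypotheses of Lemma~\ref{lem:turn} for the path $[0,m]$ with sides $X_i=X_i^+$, the arc $a=a_p$, the side $X_0'=X_0^-$, and the block $B$. The path is tight because $P_i^+$ is empty for $0<i<m$, and (a) holds because $P_0^+$ is empty. The block $B$ is the last block of $P_0^-$, whose geodesic runs from $f_{X_0^-}(o(e_1,C_0))$ to $f_{X_0^-}(a_p)$; this gives (d), and it shows that $f_{X_0^-}(a_p)$ is adjacent to $B$. The block $B$ is also the first block of $P_m^+$, and the run being cancelling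 gives $f_{X_0^-}(a_p)=h_m^+$, which completes (c). Finally \eqref{eq:onblock}, applied to $P_0^-$ and to $P_m^+$, gives (b). Hence $a_p=u(e_1,C_0)$, contrary to \eqref{eq:normal}.

\subsection*{Step 4: the sphere is not bad}
All pieces are empty, in particular $P_0^+$ and $P_0^-$. If $k\ge1$, Lemma~\ref{lem:prime} gives $a_p=o(e_1,C_0)$, contrary to \eqref{eq:normal}. So $k=0$; then $a_p$ and $a_q$ have the same two faces, and $a_p=a_q$ by Lemma~\ref{lem:prime}. Thus $\alpha\subset\hat d_{C_0}$ joins two points of one edge of $D$, and it cuts off a disk $\Delta\subset F$ with $\partial\Delta=\alpha\cup\eta$, where $\eta=\Delta\cap L$ is an arc and $\Delta\cap S=\alpha$. Let $V$ be the ball bounded by $S$ that contains $\Delta$. The only component of $L\cap V$ with boundary is $\eta$, and it is unknotted, being parallel to $\alpha\subset\partial V$ through $\Delta$. Any other component of $L\cap V$ would be closed and would lie in the interior of the ball obtained from $V$ by removing a thin neighborhood of $\Delta$. The boundary of that ball misses $L$ and would separate this component from the one containing $\eta$, contrary to Proposition~\ref{prop:nonsplit}. So $L\cap V=\eta$, and $S$ is not bad. This contradiction proves Theorem~\ref{thm:main}. \qed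

\begin{remark}\label{rem:primeused}
Without primeness of $D$ the final appeal to Lemma~\ref{lem:prime} fails, as it must. In Figure~\ref{fig:hopf} the top arc and the bottom arc of the middle circle have the same two faces, so an arc $\alpha$ joining them across the middle disk has only empty pieces. The simple closed curve through these two faces that crosses both arcs has two crossings of $D$ on each side.
\end{remark}

\section{Visible prime decomposition}\label{sec:decomp}

We prove Theorem~\ref{thm:decomp}, again for $A$-adequate $D$. The link $L$ is non-split and not the unknot by Propositions~\ref{prop:nonsplit} and~\ref{prop:nontrivial}, and if $D$ is prime, then $L$ is prime by Theorem~\ref{thm:main}.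

Let $D$ be not prime. Then some simple closed curve $\gamma$ meets $D$ transversely in two points, not crossings, and both closed disks $\Delta_1,\Delta_2$ bounded by $\gamma$ contain crossings. Let $D_i$ be $D\cap\Delta_i$ closed up by a chord of the other disk. It has at least one crossing and fewer crossings than $D$. We check that it satisfies the remaining hypotheses of the theorem.

\emph{Connected.} A component of $D\cap\Delta_i$ disjoint from $\gamma$ would be open and closed in $D$. So every component meets $\gamma$ and is joined to the chord.

\emph{$A$-adequate.} Perform the smoothings in small disks disjoint from $\gamma$. Then $\gamma$ misses the traces and meets the state circles transversely in two points. It meets each circle an even number of times, so both points lie on one circle $C$. The $A$-state of $D_i$ consists of the circles and traces inside $\Delta_i$, with $C$ replaced by $C\cap\Delta_i$ closed up by the chord. A trace joining a circle to itself in this state would do so in the $A$-state of $D$.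

\emph{Reduced.} Let two opposite sectors at a crossing of $D_i$ be joined by a path disjoint from $D_i$. Each excursion of the path out of $\Delta_i$ misses the chord, so it lies in one of the two half-disks cut off by the chord, and it begins and ends on the open subarc of $\gamma$ in the boundary of that half-disk. This subarc misses $D$. Replacing each excursion by a path in the subarc, we join the two sectors by a path in $\Delta_i\setminus D$, so the crossing is nugatory in $D$.

Let $L_i$ be the link of $D_i$, and let $S$ be the sphere that meets $S^2$ in $\gamma$ and $L$ in two points, bounding balls $V_i\supset\Delta_i$. Then $L_i$ is obtained from $L\cap V_i$ by adding an arc in $S$, that is, $L=L_1\#L_2$ along $S$. If $L\cap V_i$ were a single unknotted arc, $L_i$ would be the unknot, contrary to Proposition~\ref{prop:nontrivial} applied to $D_i$. So $L$ is not prime.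

Finally, repeat the cutting on each piece that is not prime. The number of crossings of a piece decreases with each cut, so the process ends with connected, reduced, prime, $A$-adequate diagrams with at least one crossing. Their links are prime by Theorem~\ref{thm:main}, and $L$ is their connected sum. \qed

\begin{thebibliography}{1}
\bibitem{adeq}
\emph{On the crossing number of semiadequate links},
\texttt{http://stoimenov.net/stoimeno/homepage/papers/adeq2.pdf}.
\end{thebibliography}
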